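# Two adders with a common output: a finite dualizable algebra of finite signature that is not finitely based

## 1. The cyclic group of prime order has a finite basis and a duality

Fix a prime $p$ and let $F=\mathbb F_p$. We start with an algebra for which two finiteness properties, one about identities and one about representing algebras by continuous maps, can both be checked by hand. It is the group $\mathbf F=(F;+,0)$.

**Definition (finitely based).** The equational theory $\mathrm{Eq}(\mathbf A)$ of an algebra $\mathbf A$ is the set of all identities true in $\mathbf A$. A set $\Gamma\subseteq\mathrm{Eq}(\mathbf A)$ is a *basis* if every identity of $\mathbf A$ follows from $\Gamma$. The algebra $\mathbf A$ is *finitely based* if $\mathrm{Eq}(\mathbf A)$ follows from some finite subset of itself.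

For $\mathbf F$, the identities
$$x+y\approx y+x,\quad (x+y)+z\approx x+(y+z),\quad x+0\approx x,\quad px\approx 0$$
form a basis. They rewrite every term as a sum $\sum_y\alpha_y y$ over finitely many variables $y$ with $0\le\alpha_y<p$ (the empty sum is $0$). Two different such sums are different functions on $F$, because the coordinate functions of distinct variables are linearly independent. So if $s\approx t$ holds in $\mathbf F$, both sides have the same normal form and $s\approx t$ is derivable. The pattern "reduce to normal forms, then check that distinct normal forms are distinct functions" will return.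

For the second property, $\mathbb{ISP}(\mathbf A)$ denotes the class of isomorphic copies of subalgebras of powers of $\mathbf A$. Every $\mathbf B$ in this class has enough homomorphisms into $\mathbf A$ to separate its points.

**Definition (dualizable; natural dualities in the sense of Clark–Davey).** Let $\mathbf A$ be a finite algebra. An *alter ego* of $\mathbf A$ is a structure $\underset{\sim}{\mathbf A}=(A;G,H,R,\mathcal T)$ on the same set, where $\mathcal T$ is the discrete topology and every member of $G,H,R$ is algebraic over $\mathbf A$: each $n$-ary relation $r\in R$ is a nonempty subalgebra of $\mathbf A^n$, each $n$-ary operation in $G$ is a homomorphism $\mathbf A^n\to\mathbf A$, and each $n$-ary partial operation in $H$ is a homomorphism $\mathbf D\to\mathbf A$ from a nonempty subalgebra $\mathbf D$ of $\mathbf A^n$. For $\mathbf B\in\mathbb{ISP}(\mathbf A)$, the set $\mathrm{Hom}(\mathbf B,\mathbf A)\subseteq A^B$ is closed under the pointwise action of $G$ and $H$ (where defined) and is regarded as a closed substructure of $\underset{\sim}{\mathbf A}^{B}$, with pointwise operations, partial operations and relations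 and with the product topology. Let $\mathrm{Hom}(\mathrm{Hom}(\mathbf B,\mathbf A),\underset{\sim}{\mathbf A})$ be the set of continuous maps $\varphi:\mathrm{Hom}(\mathbf B,\mathbf A)\to A$ that preserve $G$, $H$ and $R$. Each $b\in B$ gives such a map, the evaluation $e_{\mathbf B}(b)(x)=x(b)$. The algebra $\mathbf A$ is *dualizable* if some alter ego has the property that for every $\mathbf B\in\mathbb{ISP}(\mathbf A)$ the map
$$e_{\mathbf B}:\mathbf B\to\mathrm{Hom}(\mathrm{Hom}(\mathbf B,\mathbf A),\underset{\sim}{\mathbf A})$$
is an isomorphism.

The map $e_{\mathbf B}$ is always an embedding, since homomorphisms into $\mathbf A$ separate the points of $B$. So the content is surjectivity: *every continuous structure-preserving $\varphi$ is the evaluation at some element of $B$.*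

For $\mathbf F$ the alter ego $(F;+,\mathcal T)$ works. Note that $+:\mathbf F^2\to\mathbf F$ is a homomorphism. A member $\mathbf B$ of $\mathbb{ISP}(\mathbf F)$ is an $F$-vector space, and $\mathrm{Hom}(\mathbf B,\mathbf F)$ is its linear dual. What has to be shown is the following lemma, with $U=\mathbf B$. We state it for a general $U$ because we will use it again.

**Lemma 1.1.** Let $U$ be an $F$-vector space and give its dual $U^*$ the topology of pointwise convergence on $U$. If $\psi:U^*\to F$ is additive and continuous, then there is $u\in U$ with $\psi(\lambda)=\lambda(u)$ for all $\lambda\in U^*$.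

*Proof.* Since $F$ is a prime field, an additive map is $F$-linear. By continuity $\ker\psi$ is an open set containing $0$, so it contains a basic neighborhood $\{\lambda:\lambda(v_1)=\dots=\lambda(v_m)=0\}$ with $v_1,\dots,v_m\in U$. Hence $\psi$ factors through the linear map $U^*\to F^m$, $\lambda\mapsto(\lambda(v_1),\dots,\lambda(v_m))$: there is a linear functional on the image of this map whose composite with it is $\psi$. Extend that functional to $F^m$; say it is $(a_1,\dots,a_m)\mapsto\sum_j\gamma_ja_j$. Then $\psi(\lambda)=\sum_j\gamma_j\lambda(v_j)=\lambda(u)$ with $u=\sum_j\gamma_jv_j$. $\square$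

So $\mathbf F$ is both finitely based and dualizable. McNulty's question (http://ittc.ku.edu/~moore/scua/abstracts.pdf) asks whether the first property always comes with the second:

> Is every finite dualizable algebra of finite signature finitely based?

What changes for a general algebra? On the equational side, two features of $\mathbf F$ did the work: there are normal forms, and *a sum of variables is again a term*, so long identities can be assembled from short ones. On the duality side, Lemma 1.1 produces a vector, and in $\mathbf F$ every vector is an element of $\mathbf B$. We will build an algebra whose operations are still linear, so that Lemma 1.1 still applies, but in which sums of variables cannot be fed back into the operations.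

## 2. One adder with an output: still a finite basis

Consider vectors with three coordinates, labeled $1,3,4$ (a coordinate $2$ comes later), with basis vectors $\varepsilon_1,\varepsilon_3,\varepsilon_4$. Let $\mathbf A_1=(F^{\{1,3,4\}};h,g,0)$ with
$$h(x,y)=(x_1+y_3)\,\varepsilon_1,\qquad g(x)=x_1\,\varepsilon_4 .$$
Think of coordinate $1$ as a register that accumulates, coordinate $3$ as an input port, and coordinate $4$ as an output. The operation $h$ adds the port of $y$ to the register of $x$ and erases everything else; $g$ copies the register to the output. No operation writes into coordinate $3$.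

Write $h^n(b;y_1,\dots,y_n)=h(\cdots h(h(b,y_1),y_2)\cdots,y_n)$, with $h^0(b;\ )=b$.

**Claim 2.1.** The following identities form a basis of $\mathrm{Eq}(\mathbf A_1)$:

1. $h(x,h(y,z))\approx h(x,0)$, $\ h(x,g(y))\approx h(x,0)$;
2. $h(g(x),y)\approx h(0,y)$;
3. $h(h(x,y),z)\approx h(h(x,z),y)$, $\ h(h(x,0),y)\approx h(x,y)$, $\ h^p(x;y,\dots,y)\approx h(x,0)$, $\ h(0,0)\approx0$;
4. $g(h(x,0))\approx g(x)$, $\ g(0)\approx 0$, $\ g(g(x))\approx0$.

All of them hold in $\mathbf A_1$. Values of $h$ and $g$ have zero third coordinate, which gives line 1. Values of $g$ have zero first coordinate, which gives line 2 and $g(g(x))\approx0$. The rest is arithmetic in coordinate $1$.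

**Normal forms.** Fix a linear order on the set $\mathrm{Var}$ of variables. For $\beta\in\{0\}\cup\mathrm{Var}$ and a finitely supported $\alpha:\mathrm{Var}\to\{0,\dots,p-1\}$ let
$$H(\beta;\alpha)=h^m(h(\beta,0);\bar y),\qquad m=\sum_y\alpha_y,$$
where $\bar y$ lists each variable $y$ exactly $\alpha_y$ times, in the fixed order. The normal forms are the variables, $0$, and $H(\beta;\alpha)$ and $g(H(\beta;\alpha))$ with $(\beta,\alpha)\ne(0,0)$.

**Step 1: appending an argument.** The purpose is to show that, modulo line 3,
$$h(H(\beta;\alpha),0)\approx H(\beta;\alpha),\qquad h(H(\beta;\alpha),y)\approx H(\beta;\alpha'),\tag{2.2}$$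
where $\alpha'$ is $\alpha$ with $\alpha_y$ replaced by $\alpha_y+1$ modulo $p$. By the first identity of line 3, the arguments $y_1,\dots,y_m$ of $h^m(b;y_1,\dots,y_m)$ may be permuted freely. So an argument $0$ may be moved inwards next to the initial one and absorbed by $h(h(\beta,0),0)\approx h(\beta,0)$, an instance of the second identity. A new argument $y$ may be moved to the block of its copies. If that block now has $p$ members, the third identity replaces it by a single argument $0$, which is absorbed. When $(\beta,\alpha')=(0,0)$, the result is $H(0;0)=h(0,0)\approx0$.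

**Step 2: every term reduces.** We argue by induction on terms. Consider $h(s,t)$ with $s,t$ normal. By line 1 we may take $t$ to be $0$ or a variable. By line 2 we may take $s$ to be $0$, a variable, or some $H(\beta;\alpha)$. If $s\in\{0\}\cup\mathrm{Var}$, then $h(s,0)$ is $H(s;0)$, which is $\approx0$ if $s=0$, and $h(s,y)\approx h(h(s,0),y)$, to which (2.2) applies. If $s=H(\beta;\alpha)$, then (2.2) applies directly. Now consider $g(s)$ with $s$ normal: $g(x)\approx g(h(x,0))=g(H(x;0))$ for a variable $x$, $g(H(\beta;\alpha))$ is normal, $g(0)\approx0$, and $g(g(\cdot))\approx0$.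

**Step 3: distinct normal forms are distinct functions.** The value of $H(\beta;\alpha)$ is $(\beta_1+\sum_y\alpha_yy_3)\,\varepsilon_1$ (with $\beta_1=0$ if $\beta=0$), and $g(H(\beta;\alpha))$ has the same scalar times $\varepsilon_4$. These scalars are nonzero linear forms when $(\beta,\alpha)\neq(0,0)$, and they determine $\beta$ and $\alpha$ because the coordinate functions of the variables are linearly independent. The axis tells $H$ from $gH$. A variable has nonzero third coordinate and is determined by it, while all other normal forms have zero third coordinate. This proves Claim 2.1. $\square$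

So one adder is harmless. Next we install a second adder that writes to *the same* output, and ask what happens to Step 3.

## 3. A second adder on the same output coordinate

Let $A=F^4$ with standard basis $\varepsilon_1,\dots,\varepsilon_4$, and write $x=(x_1,x_2,x_3,x_4)$. Let $\mathbf A=(A;h_1,h_2,g_1,g_2,0)$, where for $i=1,2$
$$h_i(x,y)=(x_i+y_3)\,\varepsilon_i,\qquad g_i(x)=x_i\,\varepsilon_4,\qquad 0=(0,0,0,0).$$
There are two registers, one shared port, and one shared output. For example, with $p=2$, $x=(1,0,1,1)$ and $y=(0,1,1,0)$ we get $h_1(x,y)=0$, $h_2(x,y)=\varepsilon_2$, $g_1(x)=\varepsilon_4$, $g_2(x)=0$. As before, $h_i^n(b;y_1,\dots,y_n)=h_i(\cdots h_i(h_i(b,y_1),y_2)\cdots,y_n)$ and $h_i^0(b;\ )=b$. All basic operations are $F$-linear, so $+:\mathbf A^2\to\mathbf A$ is a homomorphism.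

We write $v_1,v_2,\dots$ for variables; the third coordinate of $v_j$ is $(v_j)_3$. The new phenomenon is that the two adders can compute the same sum and send it to the same place:
$$\sigma_n:\qquad g_1(h_1^n(0;v_1,\dots,v_n))\approx g_2(h_2^n(0;v_1,\dots,v_n)).$$
Both sides have value $\big(\sum_j(v_j)_3\big)\varepsilon_4$, so $\sigma_n$ holds in $\mathbf A$ for every $n\ge1$. The two sides are different terms that no longer define different functions, so Step 3 of Section 2 breaks, and exactly here.

**Theorem 1.** $\mathbf A$ is not finitely based. In fact, if $E_k$ is the set of all identities of $\mathbf A$ in at most $k$ variables, then for $n>k$ the identity $\sigma_n$ holds in $\mathbf A$ but does not follow from $E_k$.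

**Theorem 2.** $\mathbf A$ is dualizable. The alter ego $(A;+,R_3,\mathcal T)$ works, where $R_3$ is the finite set of all nonempty subalgebras of $\mathbf A^3$.

Hence the answer to McNulty's question is no: for every prime $p$ there is a dualizable algebra with $p^4$ elements and five basic operations (16 elements for $p=2$) that is not finitely based. A third theorem sharpens the negative side.

**Theorem 3.** (a) $\mathrm{Eq}(\mathbf A)$ has the explicit basis consisting of the identities (B1)–(B4) listed in Section 7 and $\sigma_n$ $(n\ge1)$. It is the union of a strictly increasing chain of finitely based theories, and it has no irredundant basis. (b) The quasivariety $\mathbb{ISP}(\mathbf A)$ is not finitely axiomatizable either.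

## 4. Changing the root from $g_1$ to $g_2$ costs many variables

Does $\sigma_1$, that is $g_1(h_1(0,x))\approx g_2(h_2(0,x))$, imply $\sigma_2$? The natural attempt is to pack two summands into one. Find a term $w$ in $v_1,v_2$ with $w_3=(v_1)_3+(v_2)_3$. Then $\sigma_1$ with $x:=w$ changes $g_1(h_1(0,w))$ into $g_2(h_2(0,w))$, and it would remain to unpack. In the group $\mathbf F$, the term $v_1+v_2$ does such packing. In $\mathbf A$ it is impossible: no operation writes into coordinate $3$, so the third coordinate of a term is $0$ or that of a single variable. This defeats one strategy. To defeat all derivations at once we turn the observation into an invariant.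

**Step 1: what a term can read.** The purpose is to control the coordinates $1,2,3$ of an arbitrary term.

**Lemma 4.1.** Let $s$ be a term, regarded as a function. If $s$ is a variable $x$, then $s_3=x_3$; otherwise $s_3\equiv0$. For $i=1,2$, $s_i$ has the form $\sum_y\alpha_yy_3$ or $x_i+\sum_y\alpha_yy_3$, with $\alpha_y\in F$ and $x,y$ variables of $s$.

*Proof.* No basic operation has a nonzero third coordinate, which gives the first claim. The second is by induction on $s$. For a variable $x$ we have $s_i=x_i$. For $s=h_i(s',t')$ we have $s_i=s'_i+t'_3$, where $s'_i$ has the required form and $t'_3$ is $0$ or $y_3$ for a variable $y$. Every other nonvariable term ($0$, values of $h_j$ with $j\ne i$, values of $g_j$) has zero $i$-th coordinate. $\square$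

**Step 2: set up the invariant.** The purpose is to reduce Theorem 1 to a statement about single replacements. Let $n>k$ and let $t_n$ be the left side of $\sigma_n$. Let $\Delta$ be the set of terms $t$ with root symbol $g_1$ such that $\mathbf A\models t\approx t_n$. Then $t_n\in\Delta$, and the right side of $\sigma_n$ is not in $\Delta$, since its root is $g_2$. By Birkhoff's completeness theorem for equational logic, if $\sigma_n$ followed from $E_k$, then the left side could be turned into the right side by finitely many elementary replacements $C[\theta(l)]\to C[\theta(r)]$, where $l\approx r$ is in $E_k$ (a set closed under exchanging sides), $\theta$ is a substitution and $C$ is a context. So it suffices to show that $\Delta$ is closed under these replacements.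

**Step 3: the invariant survives.** Let $t=C[\theta(l)]\in\Delta$ and $t'=C[\theta(r)]$. Since $l\approx r$ holds in $\mathbf A$, we have $\mathbf A\models t'\approx t\approx t_n$. It remains to see that the root of $t'$ is $g_1$. If the replacement is not at the root, the root symbol is untouched. So let $t=\theta(l)$ and $t'=\theta(r)$.

Suppose first that one of $l,r$ is a variable $x$. Its third coordinate is $x_3$, so the third coordinate of the other one is $x_3$ too. By Lemma 4.1 the other one is a variable, and it must be $x$. Then $t'=t$.

Now suppose that neither $l$ nor $r$ is a variable. The root of $\theta(l)$ is $g_1$, so $l=g_1(l')$ for some term $l'$. The root of $t'=\theta(r)$ is the root of $r$. Since $\theta(r)\approx t_n$ holds and $t_n$ has a fourth coordinate that is not identically zero, this root is $g_1$ or $g_2$: values of $h_1$, $h_2$ and $0$ have zero fourth coordinate. Suppose it is $g_2$, say $r=g_2(r')$. The identity $g_1(l')\approx g_2(r')$ says that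
$$l'_1=r'_2\quad\text{as functions.}\tag{4.2}$$
By Lemma 4.1 the left side is a combination of third coordinates plus possibly one $x_1$, and the right side is a combination of third coordinates plus possibly one $z_2$. The coordinate functions $x_1,x_2,x_3$ of the variables are linearly independent, so in (4.2) neither the $x_1$ nor the $z_2$ is present. Hence $l'_1=\sum_{x\in J}\alpha_xx_3$ for a set $J$ of variables of $l\approx r$, and $|J|\le k$. Substituting,
$$\theta(l')_1=\sum_{x\in J}\alpha_x\,\theta(x)_3 .$$
By Lemma 4.1 each $\theta(x)_3$ is $0$ or $y_3$ for a *single* variable $y$. So this linear form involves at most $k$ variables. On the other hand $g_1(\theta(l'))=t\approx t_n$ holds in $\mathbf A$, so $\theta(l')_1=(v_1)_3+\dots+(v_n)_3$, which involves $n>k$ variables. This is a contradiction, so the root of $t'$ is $g_1$ and $t'\in\Delta$.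

Thus $\sigma_n$ does not follow from $E_k$ when $n>k$. A finite basis of $\mathrm{Eq}(\mathbf A)$ would involve only finitely many variables, hence would be contained in some $E_k$ and would imply $\sigma_{k+1}$, which is impossible. So $\mathbf A$ is not finitely based, and Theorem 1 is proved. $\square$

## 5. The linear hull of a member of $\mathbb{ISP}(\mathbf A)$

We turn to dualizability. Let $\mathbf B\in\mathbb{ISP}(\mathbf A)$ and $\mathcal H=\mathrm{Hom}(\mathbf B,\mathbf A)$. As in Section 1, we want to apply Lemma 1.1, so we need a vector space whose dual is $\mathcal H$.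

**Definition (hull).** Let $U$ be the $F$-space generated by symbols $b_c$ ($b\in B$, $1\le c\le4$) subject to the following relations, for $i=1,2$ and $x,y\in B$:

- (i) $0_c=0$ for all $c$;
- (ii) $h_i(x,y)_i=x_i+y_3$, and $h_i(x,y)_c=0$ for $c\ne i$;
- (iii) $g_i(x)_4=x_i$, and $g_i(x)_c=0$ for $c\ne4$.

For $\lambda\in U^*$ put $h_\lambda(b)=(\lambda(b_1),\dots,\lambda(b_4))$. The relations say exactly that $h_\lambda$ respects $0$, $h_i$ and $g_i$. Conversely, the coordinates of any homomorphism $\mathbf B\to\mathbf A$ satisfy the relations and so define a functional on $U$. So $\lambda\mapsto h_\lambda$ is an additive bijection $U^*\to\mathcal H$. It is a homeomorphism, because pointwise convergence of functionals on $U$ is the same as pointwise convergence on the generators $b_c$. Since $\mathcal H$ separates the points of $B$, *an element $b$ is determined by $(b_1,b_2,b_3,b_4)\in U^4$.*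

**Example 5.1.** Let $\mathbf B=\{0,\varepsilon_4\}$, a subalgebra of $\mathbf A$ on which every operation is constantly $0$. Write $b=\varepsilon_4$. From $h_i(0,b)=0$ we get $b_3=0$, and from $h_i(b,0)=0$ we get $b_i=0$. No relation involves $b_4$. So $U=Fb_4$ is one-dimensional.

**Example 5.2.** Let $\mathbf B$ be the subalgebra generated by $n=\varepsilon_3$. It consists of $\varepsilon_3$ and all $k\varepsilon_1,k\varepsilon_2,k\varepsilon_4$ with $k\in F$. From $h_i(n,0)=0$ we get $n_i=0$. Since $k\varepsilon_i=h_i^k(0;n,\dots,n)$, we get $(k\varepsilon_i)_i=kn_3$, and then $(k\varepsilon_4)_4=(k\varepsilon_1)_1=kn_3$; the other coordinates of these elements are $0$. So $U$ is spanned by $n_3,n_4$. The maps $\varepsilon_3\mapsto a\varepsilon_3+a'\varepsilon_4$, $k\varepsilon_c\mapsto ka\,\varepsilon_c$ $(c=1,2,4)$ are homomorphisms for all $a,a'\in F$, so $|U^*|\ge p^2$ and $n_3,n_4$ is a basis of $U$.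

**From a map to a vector.** Let $\varphi:\mathcal H\to A$ be continuous and preserve $+$. Write $\varphi(h_\lambda)=(\varphi_1(\lambda),\dots,\varphi_4(\lambda))$. Each $\varphi_c:U^*\to F$ is additive and continuous, so Lemma 1.1 gives $u_c\in U$ with $\varphi_c(\lambda)=\lambda(u_c)$ for all $\lambda\in U^*$. Thus $\varphi$ *is evaluation at the vector* $u=(u_1,u_2,u_3,u_4)\in U^4$. If we find $b\in B$ with $b_c=u_c$ for all $c$, then $\varphi=e_{\mathbf B}(b)$.

**Addition alone is not enough.** In Section 1 the proof ended here. Now it cannot: the elements of $B$ form a small subset of $U^4$, and nothing so far keeps $u$ inside it. In Example 5.1 every $u\in U^4$ gives a continuous additive $\varphi$, so there are $p^4$ such maps but only two elements in $B$. For instance, $h_\lambda\mapsto\lambda(b_4)\varepsilon_1$ is not an evaluation. So the alter ego $(A;+,\mathcal T)$ fails, and relations are needed.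

**What $R_3$ gives.** Suppose that $\varphi$ also preserves $R_3$. For $\lambda,\mu,\nu\in U^*$ the set $r=\{(h_\lambda(b),h_\mu(b),h_\nu(b)):b\in B\}$ is the image of a homomorphism $\mathbf B\to\mathbf A^3$, so $r\in R_3$. The triple $(h_\lambda,h_\mu,h_\nu)$ lies in $r$ at every point of $B$, hence belongs to the relation $r$ on $\mathcal H$, and therefore $(\varphi(h_\lambda),\varphi(h_\mu),\varphi(h_\nu))\in r$. In terms of $u$:

> **(L)** For all $\lambda,\mu,\nu\in U^*$ there is $b\in B$ with $\kappa(b_c)=\kappa(u_c)$ for all $c$ and all $\kappa\in\{\lambda,\mu,\nu\}$.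

We say that such a $b$ *matches $u$ on $\lambda,\mu,\nu$*. The element $b$ depends on the three functionals. The problem is now purely one of linear algebra: *pass from elements that match $u$ on three functionals at a time to one element that equals $u$.*

## 6. Three functionals suffice: proof of Theorem 2

For an arbitrary subset $B\subseteq U^4$, condition (L) would have no reason to suffice. Here is the idea. The only relations of $U$ in which a sum occurs are $h_i(x,y)_i=x_i+y_3$. Let $D$ be the span of all port coordinates $y_3$. Modulo $D$ those relations merely identify generators, so the quotient is free on the classes of generators, and two functionals recognize an element of a free basis. What is lost modulo $D$ comes back for free, because the possible register contents form a set that is invariant under translation by $D$: the adders can add any element of $D$. The third functional is used to decide whether $b$ is a value of an operation.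

**Step 1: split off the free fourth coordinates.** The purpose is to find a part of $U$ that labels those elements that are not values of operations. Let
$$M=\{0\}\cup h_1(B^2)\cup h_2(B^2)\cup g_1(B)\cup g_2(B),\qquad N=B\setminus M.$$
The left sides of (i)–(iii) are coordinates of elements of $M$, and the right sides involve only coordinates $1,2,3$. So the generators $n_4$ with $n\in N$ occur in no relation. Therefore $U=W\oplus U'$, where $W$ has basis $\{n_4:n\in N\}$ (distinct $n$ giving distinct basis vectors) and $U'$ is spanned by all other generators. Moreover, $U'$ is presented by those other generators with the same relations (i)–(iii). Put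
$$D=\mathrm{span}\{b_3:b\in B\}\subseteq U',\qquad B_i=\{b_i:b\in B\}\subseteq U'\quad(i=1,2).$$

In Example 5.2, $N=\{\varepsilon_3\}$, $W=Fn_4$, and $U'=D=B_1=B_2=Fn_3$.

**Step 2: the shape of values of operations.** This records what we know once we know that $b\in M$.

**(6.1)** *For $b\in M$: all $b_c$ lie in $U'$, $b_3=0$, at most one of $b_1,b_2,b_4$ is nonzero, and $b_4\in B_1\cup B_2$.*

The first claim holds because $b\notin N$. The others are read off from (i)–(iii): $h_i(x,y)$ has at most its $i$-th coordinate nonzero, $g_i(x)$ has at most its fourth coordinate nonzero, and $g_i(x)_4=x_i\in B_i$. For $b=0$ or $b=h_i(x,y)$ we have $b_4=0=0_1\in B_1$.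

**Step 3: registers are closed under adding ports.** This will undo the passage to the quotient by $D$.

**(6.2)** $B_i+D=B_i$ *for $i=1,2$.*

Indeed $b_i+y_3=h_i(b,y)_i\in B_i$ for all $b,y\in B$. Every element of $D$ is a finite sum of vectors $y_3$, with repetitions allowed, because coefficients in $\mathbb F_p$ are multiples of $1$. Adding these vectors one at a time gives $B_i+D\subseteq B_i$. The other inclusion holds since $0\in D$.

**Step 4: the quotient is free on generators.** This replaces the unknown space $U'$ by one with a basis that we understand.

**(6.3)** *$U'/D$ has a basis $C$ such that every generator of $U'$ (every $b_c$ other than the $n_4$, $n\in N$) maps into $C\cup\{0\}$.*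

The space $U'/D$ is presented by the generators of $U'$, the relations (i)–(iii), and $b_3=0$ for all $b$. In the presence of the last relations, (ii) says $h_i(x,y)_i=x_i$ together with the vanishing of some generators. So every relation says that a generator is $0$ or that two generators are equal. Take the equivalence relation that these statements generate on the generators together with $0$. Then $U'/D$ is the free $F$-space on the classes other than the class of $0$. Let $C$ be the set of these classes.

**Example 6.4.** Let $\mathbf B=\{0,\varepsilon_1,\varepsilon_4\}$, the subalgebra generated by $\varepsilon_1$; here $h_1(\varepsilon_1,y)=\varepsilon_1$ for all $y\in B$ and $g_1(\varepsilon_1)=\varepsilon_4$. Then $\varepsilon_1=h_1(\varepsilon_1,0)\in M$, $N=\emptyset$ and $D=0$. The only nonzero coordinates are $(\varepsilon_1)_1=(\varepsilon_4)_4=:\xi$, which is nonzero because the inclusion $\mathbf B\to\mathbf A$ is a homomorphism. So $U=F\xi$, $C=\{\xi\}$ and $B_1=\{0,\xi\}$. For $p\ge3$ the vector $2\xi$ lies in $U$ but not in $B_1$, and condition (L) has to exclude it as a value of $u_1$.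

**Step 5: two functionals recognize a basis vector or zero.** This is the passage from local to global.

**(6.5)** *Let $K\subseteq C\cup\{0\}$ and $w\in U'/D$ be such that for any functionals $\mu,\nu$ on $U'/D$ some $k\in K$ has $\mu(k)=\mu(w)$ and $\nu(k)=\nu(w)$. Then $w\in K$.*

*Proof.* Write $w=\sum_{\xi\in S}\alpha_\xi\xi$ with $S\subseteq C$ finite and all $\alpha_\xi\neq0$. Let $\delta_\xi$ be the coordinate functional of $\xi\in C$. If $S$ contains $\xi\ne\xi'$, take $\mu=\delta_\xi$ and $\nu=\delta_{\xi'}$. Both are nonzero at $w$, but they are never both nonzero at an element of $C\cup\{0\}$, so no $k$ exists, a contradiction. If $S=\{\xi\}$, take $\mu=\nu=\delta_\xi$. The resulting $k$ has $\delta_\xi(k)=\alpha_\xi\ne0$, which forces $k=\xi$ and $\alpha_\xi=1$; so $w=\xi=k\in K$. If $S=\emptyset$, then $w=0$. Take for $\mu=\nu$ the functional that equals $1$ on all of $C$. The resulting $k$ has $\mu(k)=0$, so $k=0=w$ lies in $K$. $\square$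

One functional at a time would not do. For $p=2$, distinct $\xi,\xi'\in C$, $K=\{0,\xi,\xi'\}$ and $w=\xi+\xi'$, every single functional $\mu$ agrees at $w$ with some $k\in K$: if $\mu(w)=0$ take $k=0$, and if $\mu(w)=1$ then exactly one of $\mu(\xi),\mu(\xi')$ is $1$. Yet $w\notin K$.

Now let $\varphi$ and $u$ be as in Section 5, so that (L) holds. We look for $b\in B$ with $b_c=u_c$ for all $c$.

**Step 6: the case $u_4\notin U'$.** Here one label determines the element. Write $u_4=\sum_{n\in N}\alpha_nn_4+u'$ with $u'\in U'$ and $\alpha_{n_0}\neq0$ for some $n_0$. Let $\chi\in U^*$ be $1$ on $(n_0)_4$, and $0$ on the other $n_4$ and on $U'$. For any $\mu\in U^*$ let $b$ match $u$ on $\chi,\mu$. Then $\chi(b_4)=\chi(u_4)=\alpha_{n_0}\neq0$. If $b$ were in $M$, then $b_4\in U'$ and $\chi(b_4)=0$; if $b$ were in $N\setminus\{n_0\}$, again $\chi(b_4)=0$. So $b=n_0$, whatever $\mu$ is. Hence $\mu(u_c)=\mu((n_0)_c)$ for all $\mu\in U^*$ and all $c$, that is, $u_c=(n_0)_c$ for all $c$.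

**Step 7: the case $u_4\in U'$; first reductions.** The purpose is to force the matching elements into $M$ and to read off the shape of $u$. Let $\omega\in U^*$ be $1$ on every $n_4$ $(n\in N)$ and $0$ on $U'$. If $b$ matches $u$ on $\omega$, then $\omega(b_4)=\omega(u_4)=0$, so $b\notin N$. Spending one of the three functionals in (L) on $\omega$, we get:

> **(L′)** For all $\lambda,\mu\in U^*$ some $b\in M$ matches $u$ on $\lambda,\mu$.

This has three consequences.

First, all $u_c\in U'$. By (6.1), a functional $\lambda$ vanishing on $U'$ vanishes on all $b_c$ with $b\in M$, so by (L′) it vanishes on $u_c$. If $u_c$ were outside $U'$, some functional would vanish on $U'$ but not at $u_c$.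

Second, $u_3=0$, because for each $\lambda$ some $b\in M$ gives $\lambda(u_3)=\lambda(b_3)=0$.

Third, at most one of $u_1,u_2,u_4$ is nonzero. If $u_c\neq0\ne u_d$ with $c\ne d$ in $\{1,2,4\}$, choose $\lambda,\mu$ with $\lambda(u_c)\ne0$ and $\mu(u_d)\ne0$. A matching $b\in M$ would have $b_c\neq0\neq b_d$, contradicting (6.1).

**Step 8: the case $u_4\in U'$; finding $b$.** There are three possibilities for $u$. Note that a functional on $U'/D$ gives a functional on $U$: compose it with $U'\to U'/D$ and let it be zero on $W$.

If all $u_c$ are zero, then $u_c=0_c$ for all $c$, and $b=0$ works.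

Suppose that only $u_i\neq0$ with $i\in\{1,2\}$. Let $K$ be the image of $B_i$ in $U'/D$; by (6.3), $K\subseteq C\cup\{0\}$. Let $w$ be the image of $u_i$. For functionals $\mu,\nu$ on $U'/D$, lifted to $U$, (L′) gives $b\in M$ with $\mu(b_i)=\mu(u_i)$ and $\nu(b_i)=\nu(u_i)$, so the image $k\in K$ of $b_i$ is as required in (6.5). Hence $w\in K$, that is, $u_i\in B_i+D=B_i$ by (6.2). Say $u_i=b_i$ with $b\in B$. The element $h_i(b,0)$ has $i$-th coordinate $b_i+0_3=u_i$ and all other coordinates $0$. So $h_i(b,0)$ is as required.

Suppose that only $u_4\neq0$. Let $K\subseteq C\cup\{0\}$ be the image of $B_1\cup B_2$ and $w$ the image of $u_4$. For functionals $\mu,\nu$ on $U'/D$, (L′) gives $b\in M$ that matches $u$ on their lifts, and $b_4\in B_1\cup B_2$ by (6.1), so the image of $b_4$ is a suitable $k\in K$. By (6.5) and (6.2), $u_4\in(B_1\cup B_2)+D=B_1\cup B_2$. Say $u_4=b_i$ with $b\in B$ and $i\in\{1,2\}$. The element $g_i(b)$ has fourth coordinate $b_i=u_4$ and all other coordinates $0$. So $g_i(b)$ is as required.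

In every case $\varphi$ is an evaluation. Hence $e_{\mathbf B}$ is surjective for every $\mathbf B\in\mathbb{ISP}(\mathbf A)$, and Theorem 2 is proved. $\square$

**Remark 6.6.** Steps 1–8 treat the index $i$ separately for $i=1$ and $i=2$. Deleting coordinate $2$ and the index $2$ everywhere (so that $b_4\in B_1$ in (6.1), and $K$ is the image of $B_1$ in the last case) leaves a valid proof that the one-adder algebra $\mathbf A_1$ of Section 2 is dualizable. So the second adder changes nothing for the duality and destroys the finite basis.

With Theorems 1 and 2, $\mathbf A$ is finite, of finite signature, dualizable and not finitely based.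

## 7. An explicit basis of $\mathrm{Eq}(\mathbf A)$, and why no basis is irredundant

We now prove Theorem 3(a). The plan is to repeat the normal form reduction of Section 2 and to determine exactly what the coincidence of the two outputs costs. Let $\mathcal B$ be the following finite set of identities, for $i,j\in\{1,2\}$:

- (B1) $h_i(x,h_j(y,z))\approx h_i(x,0)$, $\ h_i(x,g_j(y))\approx h_i(x,0)$;
- (B2) $h_i(h_j(x,z),y)\approx h_i(0,y)$ for $j\ne i$, and $h_i(g_j(x),y)\approx h_i(0,y)$;
- (B3) $h_i(h_i(x,y),z)\approx h_i(h_i(x,z),y)$, $\ h_i(h_i(x,0),y)\approx h_i(x,y)$, $\ h_i^p(x;y,\dots,y)\approx h_i(x,0)$, $\ h_i(0,0)\approx0$;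
- (B4) $g_i(h_i(x,0))\approx g_i(x)$, $\ g_i(0)\approx0$, $\ g_i(h_j(x,y))\approx0$ for $j\neq i$, $\ g_i(g_j(x))\approx0$.

They hold in $\mathbf A$: (B1) because operation values have zero third coordinate; (B2) and the last two identities of (B4) because the inner term has zero $i$-th coordinate; the others by arithmetic in coordinate $i$, for instance $x_i+p\,y_3=x_i$.

**Step 1: normal forms.** For $\beta\in\{0\}\cup\mathrm{Var}$ and finitely supported $\alpha:\mathrm{Var}\to\{0,\dots,p-1\}$ let $H_i(\beta;\alpha)=h_i^m(h_i(\beta,0);\bar y)$, where $\bar y$ lists each $y$ exactly $\alpha_y$ times in the fixed order and $m=\sum_y\alpha_y$. The normal forms are the variables, $0$, and $H_i(\beta;\alpha)$, $g_i(H_i(\beta;\alpha))$ with $(\beta,\alpha)\neq(0,0)$ and $i\in\{1,2\}$. We show by induction that every term is $\mathcal B$-equal to a normal form.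

The identities in line 3 of Claim 2.1 appear in (B3) for each $i$, so (2.2) holds with $h_i,H_i$ in place of $h,H$. Consider $h_i(s,t)$ with $s,t$ normal. By (B1) we may take $t$ to be $0$ or a variable. By (B2) we may replace $s$ by $0$ if its root is $h_j$ with $j\ne i$, or $g_1$ or $g_2$; so we may take $s$ to be $0$, a variable, or $H_i(\beta;\alpha)$. If $s\in\{0\}\cup\mathrm{Var}$, then $h_i(s,0)$ is $H_i(s;0)$ (which is $\approx0$ if $s=0$), and $h_i(s,y)\approx h_i(h_i(s,0),y)$, to which (2.2) applies. If $s=H_i(\beta;\alpha)$, then (2.2) applies. If $(\beta,\alpha)$ becomes $(0,0)$, the term is $h_i(0,0)\approx0$. Finally, consider $g_i(s)$ with $s$ normal: $g_i(x)\approx g_i(H_i(x;0))$ for a variable $x$, $g_i(H_i(\beta;\alpha))$ is normal, and in all other cases (B4) gives $0$.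

This reduction never introduces a variable that was not in the term.

**Step 2: the only coincidences.** In $\mathbf A$, $H_i(\beta;\alpha)$ has value $\big(\beta_i+\sum_y\alpha_yy_3\big)\varepsilon_i$, and $g_i(H_i(\beta;\alpha))$ has the same scalar times $\varepsilon_4$ (with $\beta_i=0$ if $\beta=0$). As in Section 2, $0$, the variables and the $H_i(\beta;\alpha)$ are pairwise distinct as functions and differ from all $g_j(H_j(\cdot;\cdot))$. Two different forms $g_i(H_i(\beta;\alpha))$ and $g_j(H_j(\beta';\alpha'))$ are equal functions only if $\beta_i+\sum\alpha_yy_3=\beta'_j+\sum\alpha'_yy_3$. Then $\alpha=\alpha'$. If $i=j$, also $\beta=\beta'$. If $i\neq j$, independence of first and second coordinates forces $\beta=\beta'=0$. So the only coincidences are those of the two sides of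
$$\delta_\alpha:\qquad g_1(H_1(0;\alpha))\approx g_2(H_2(0;\alpha)),\qquad\alpha\neq0.$$
Reducing both sides of an identity of $\mathbf A$ to normal form, we obtain:

**(7.1)** *Every identity of $\mathbf A$ is either a consequence of $\mathcal B$ or equivalent modulo $\mathcal B$ to some $\delta_\alpha$. If the identity has at most $k$ variables, then $|\mathrm{supp}\,\alpha|\le k$.*

**Step 3: comparing the $\delta_\alpha$ with the $\sigma_m$.** The purpose is to see that a $\delta$ with large support implies every $\delta$ of bounded length.

**(7.2)** *With $m=\sum_y\alpha_y$: $\ \mathcal B\cup\{\sigma_m\}\vdash\delta_\alpha$.*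

Substitute the list $\bar y$ for $v_1,\dots,v_m$ in $\sigma_m$. This gives $g_1(h_1^m(0;\bar y))\approx g_2(h_2^m(0;\bar y))$. Since $h_i(0,0)\approx0$, we have $h_i^m(0;\bar y)\approx h_i^m(h_i(0,0);\bar y)=H_i(0;\alpha)$.

**(7.3)** *If $m\geq1$ and $|\mathrm{supp}\,\alpha|\ge m(p-1)^2$, then $\mathcal B\cup\{\delta_\alpha\}\vdash\sigma_m$.*

The $p-1$ values $1,\dots,p-1$ are distributed over at least $m(p-1)^2$ variables, so some value $c$ is taken by $\alpha$ on at least $m(p-1)$ variables. Let $r\in\{1,\dots,p-1\}$ satisfy $rc\equiv1\pmod p$. Since $r\le p-1$, we can choose $m$ disjoint groups of $r$ such variables. In $\delta_\alpha$ substitute $v_j$ for every variable of the $j$-th group, and $0$ for all remaining variables. In the resulting identity, $v_j$ occurs $rc\equiv1$ times on each side. The reduction of Step 1 turns the left side into $g_1(H_1(0;\mathbf 1))$ and the right side into $g_2(H_2(0;\mathbf 1))$, where $\mathbf 1$ is $1$ on $v_1,\dots,v_m$ and $0$ elsewhere. The two sides of $\sigma_m$ reduce to the same two normal forms, so $\sigma_m$ follows.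

For example, with $p=2$ we have $c=r=1$, and (7.3) says only that setting surplus variables to $0$ turns a long $\sigma$ into a shorter one.

**Step 4: the basis and the chain.** By (7.1) and (7.2), $\mathcal B\cup\{\sigma_n:n\ge1\}$ is a basis of $\mathrm{Eq}(\mathbf A)$. Let $k\ge3$. All members of $\mathcal B$ have at most three variables, so $\mathcal B\subseteq E_k$. By (7.1) every member of $E_k$ is a consequence of $\mathcal B$ or is $\mathcal B$-equivalent to some $\delta_\alpha$ with $|\mathrm{supp}\,\alpha|\le k$. After renaming variables (and reordering arguments by (B3)) we may take $\mathrm{supp}\,\alpha\subseteq\{v_1,\dots,v_k\}$. So the theory generated by $E_k$ is generated by the finite set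
$$\mathcal B\cup\{\delta_\alpha:\emptyset\neq\mathrm{supp}\,\alpha\subseteq\{v_1,\dots,v_k\}\}.$$
These theories, for $k=3,4,\dots$, form a chain with union $\mathrm{Eq}(\mathbf A)$, because every identity has finitely many variables. The chain is strictly increasing by Theorem 1: $\sigma_{k+1}\in E_{k+1}$ does not follow from $E_k$.

**Step 5: no irredundant basis.** A basis $\Gamma$ is *irredundant* if no $\gamma\in\Gamma$ follows from $\Gamma\setminus\{\gamma\}$. (For the group $\mathbf F$ irredundant bases exist: discard superfluous members of its finite basis one by one. In an infinite basis this procedure need not end.) Let $\Gamma$ be any basis of $\mathrm{Eq}(\mathbf A)$. We find a redundant member.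

Since $\mathcal B$ is finite and derivations are finite, there is a finite $\Gamma_0\subseteq\Gamma$ with $\Gamma_0\vdash\mathcal B$. Since $\mathrm{Eq}(\mathbf A)$ is not finitely based, $\Gamma\neq\Gamma_0$. If some $\gamma\in\Gamma\setminus\Gamma_0$ is a consequence of $\mathcal B$, then it follows from $\Gamma_0\subseteq\Gamma\setminus\{\gamma\}$ and is redundant. Otherwise, by (7.1), each $\gamma\in\Gamma\setminus\Gamma_0$ is $\mathcal B$-equivalent to some $\delta_{\alpha(\gamma)}$.

The numbers $|\mathrm{supp}\,\alpha(\gamma)|$ are unbounded. If they were bounded, only finitely many $\delta_{\alpha(\gamma)}$ would occur up to renaming variables, and these together with $\Gamma_0$ would be a finite basis, contradicting Theorem 1.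

Fix $\gamma\in\Gamma\setminus\Gamma_0$ and let $m=\sum_y\alpha(\gamma)_y$; so $m\ge1$. Choose $\gamma'\in\Gamma\setminus\Gamma_0$ with $|\mathrm{supp}\,\alpha(\gamma')|\ge m(p-1)^2$ and $|\mathrm{supp}\,\alpha(\gamma')|>|\mathrm{supp}\,\alpha(\gamma)|$; the second condition ensures $\gamma'\neq\gamma$. By (7.3), $\Gamma_0\cup\{\gamma'\}\vdash\sigma_m$. By (7.2), $\Gamma_0\cup\{\gamma'\}\vdash\delta_{\alpha(\gamma)}$, and hence $\Gamma_0\cup\{\gamma'\}\vdash\gamma$. Since $\Gamma_0\cup\{\gamma'\}\subseteq\Gamma\setminus\{\gamma\}$, the identity $\gamma$ is redundant in $\Gamma$. This proves Theorem 3(a). $\square$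

## 8. Algebras outside $\mathbb{ISP}(\mathbf A)$ with all small subalgebras inside

For Theorem 3(b) we build, for each $n\ge2$, an algebra $\mathbf B_n$ that is not in $\mathbb{ISP}(\mathbf A)$ although all its $(n-1)$-generated subalgebras are. A quasi-identity is an implication from a finite conjunction of equations to an equation; quasi-identities true in $\mathbf A$ are preserved under $\mathbb I$, $\mathbb S$ and $\mathbb P$. We use
$$h_1^n(x;y_1,\dots,y_n)\approx h_1(x,0)\ \Rightarrow\ h_1^n(0;y_1,\dots,y_n)\approx0.\tag{8.1}$$
It holds in $\mathbf A$: the premise says $x_1+\sum_j(y_j)_3=x_1$, so $\sum_j(y_j)_3=0$, which is the conclusion. To violate it, we give $\mathbf B_n$ a register state $s$ that counts only modulo the relation "all $n$ inputs together make zero", while the ordinary register keeps the full count. To notice the difference one needs all $n$ inputs.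

**The algebra $\mathbf B_n$.** Let $X=F^n$ with basis $d_1,\dots,d_n$, let $\Sigma=d_1+\dots+d_n$ and $X_1=X/\langle\Sigma\rangle$, and let $\bar d_i$ be the image of $d_i$ in $X_1$. The pairwise distinct elements of $\mathbf B_n$ are
$$0;\quad z_1,\dots,z_n;\quad [e]_1,\ [e]_2,\ q_e\ \ (0\neq e\in X);\quad s_a,\ r_a\ \ (a\in X_1).$$
Put $[0]_1=[0]_2=q_0=0$. For $y\in B_n$ let $\zeta(z_i)=d_i$ and $\zeta(y)=0\in X$ for all other $y$, and let $\bar\zeta$ be $\zeta$ modulo $\Sigma$. Define
$$h_1([e]_1,y)=[e+\zeta(y)]_1,\quad h_1(s_a,y)=s_{a+\bar\zeta(y)},\quad h_1(x,y)=[\zeta(y)]_1\text{ otherwise};$$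
$$h_2([e]_2,y)=[e+\zeta(y)]_2,\quad h_2(x,y)=[\zeta(y)]_2\text{ otherwise};$$
$$g_1([e]_1)=q_e,\quad g_1(s_a)=r_a,\quad g_2([e]_2)=q_e,\quad g_i(x)=0\text{ otherwise}.$$
At $x=0=[0]_i$ the first clause and the "otherwise" clause agree, so these are well defined.

For $p=n=2$ the space $X_1$ has two elements, $0$ and $a=\bar d_1=\bar d_2$. Feeding $z_1$ and then $z_2$ into $s_0$ gives $s_0\to s_a\to s_0$, whereas feeding them into $0$ gives $0\to[d_1]_1\to[d_1+d_2]_1\neq0$.

**Step 1: $\mathbf B_n\notin\mathbb{ISP}(\mathbf A)$.** The quasi-identity (8.1) fails in $\mathbf B_n$ at $x=s_0$, $y_j=z_j$. Indeed $h_1^n(s_0;z_1,\dots,z_n)=s_{\bar d_1+\dots+\bar d_n}=s_0=h_1(s_0,0)$ because $\sum_j\bar d_j=0$ in $X_1$, while $h_1^n(0;z_1,\dots,z_n)=[\Sigma]_1\ne0$.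

**Step 2: small subalgebras avoid an input.** No $z_i$ is a value of an operation. So a subalgebra generated by at most $n-1$ elements contains $z_i$ only if $z_i$ is one of the generators. It therefore omits some $z_j$, and is contained in $\mathbf C_j=\mathbf B_n\setminus\{z_j\}$, which is a subalgebra. Since $\mathbb{ISP}(\mathbf A)$ is closed under subalgebras, it suffices to show $\mathbf C_j\in\mathbb{ISP}(\mathbf A)$, that is, to separate the points of $\mathbf C_j$ by homomorphisms into $\mathbf A$.

**Step 3: homomorphisms $\mathbf C_j\to\mathbf A$.** Let $X'=\mathrm{span}\{d_i:i\neq j\}$. Since $\Sigma$ has $d_j$-coefficient $1$, we have $X=X'\oplus\langle\Sigma\rangle$, and the natural map $X'\to X_1$ is an isomorphism. Let $\pi:X_1\to X'$ be its inverse. For $\lambda\in X^*$ and $\tau\in F$ put $\lambda'(a)=\lambda(\pi(a))+\tau$ for $a\in X_1$. Since $\pi(\bar d_i)=d_i$ for $i\ne j$,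
$$\lambda'(a+\bar d_i)=\lambda'(a)+\lambda(d_i)\qquad(i\ne j).\tag{8.2}$$
Define $\Phi=\Phi_{\lambda,\tau}:\mathbf C_j\to\mathbf A$ by
$$0\mapsto0,\quad z_i\mapsto\lambda(d_i)\varepsilon_3\ (i\neq j),\quad [e]_1\mapsto\lambda(e)\varepsilon_1,\quad[e]_2\mapsto\lambda(e)\varepsilon_2,\quad q_e\mapsto\lambda(e)\varepsilon_4,\quad s_a\mapsto\lambda'(a)\varepsilon_1,\quad r_a\mapsto\lambda'(a)\varepsilon_4 .$$
We check that $\Phi$ is a homomorphism. For every $y\in C_j$ we have $\Phi(y)_3=\lambda(\zeta(y))$.

For $h_1$: if $x=[e]_1$, then $\Phi(h_1(x,y))=\lambda(e+\zeta(y))\varepsilon_1=(\Phi(x)_1+\Phi(y)_3)\varepsilon_1$. If $x=s_a$, then $\Phi(h_1(x,y))=\lambda'(a+\bar\zeta(y))\varepsilon_1=(\lambda'(a)+\lambda(\zeta(y)))\varepsilon_1$ by (8.2), since $\zeta(y)$ is $0$ or $d_i$ with $i\ne j$. For all other $x$ we have $\Phi(x)_1=0$ and $\Phi(h_1(x,y))=\lambda(\zeta(y))\varepsilon_1$. The check for $h_2$ is the same without the middle case; note that $\Phi(s_a)_2=0$. For $g_1$: $[e]_1$ and $s_a$ go to $q_e$ and $r_a$, whose images are $\lambda(e)\varepsilon_4$ and $\lambda'(a)\varepsilon_4$, as required, and all other $x$ have $\Phi(x)_1=0$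 and $g_1(x)=0$. For $g_2$: $[e]_2$ goes to $q_e$, and all other $x$ have $\Phi(x)_2=0$ and $g_2(x)=0$.

**Step 4: they separate points.** Every nonzero element has a nonzero image for some $(\lambda,\tau)$: for $z_i,[e]_1,[e]_2,q_e$ choose $\lambda$ nonzero at $d_i$ or $e$, and for $s_a,r_a$ take $\lambda=0$, $\tau=1$. This separates it from $0$ and from all elements that are mapped into a different axis $F\varepsilon_c$. Distinct elements of the same kind are separated by a suitable $\lambda$: the vectors $d_i$, $e$ or $\pi(a)$ attached to them are distinct. The remaining pairs are $s_a$ and $[e]_1$, and $r_a$ and $q_e$. They are separated by $\lambda=0$, $\tau=1$, which sends $s_a\mapsto\varepsilon_1$, $[e]_1\mapsto0$, $r_a\mapsto\varepsilon_4$, $q_e\mapsto0$. So $\mathbf C_j\in\mathbb{ISP}(\mathbf A)$, and every $(n-1)$-generated subalgebra of $\mathbf B_n$ is in $\mathbb{ISP}(\mathbf A)$.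

**Step 5: no finite axiomatization.** Since $\mathbf A$ is finite, $\mathbb{ISP}(\mathbf A)$ is a quasivariety, so it is axiomatized by its quasi-identities and hence by its universal theory $T$. Suppose $\mathbb{ISP}(\mathbf A)$ were axiomatized by finitely many first-order sentences. Their conjunction follows from $T$, so by compactness it follows from a finite subset $T_0\subseteq T$, and then $T_0$ axiomatizes $\mathbb{ISP}(\mathbf A)$. Let $N\ge1$ be such that the sentences of $T_0$ have at most $N$ variables in all. Whether the quantifier-free part of a universal sentence holds at a given $N$-tuple is decided in the subalgebra generated by that tuple. So $T_0$ holds in every algebra all of whose $N$-generated subalgebras lie in $\mathbb{ISP}(\mathbf A)$, in particular in $\mathbf B_{N+1}$. Hence $\mathbf B_{N+1}\in\mathbb{ISP}(\mathbf A)$, contradicting Step 1. This proves Theorem 3(b). $\square$
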